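# Window costs of $k$ servers on a tree are convex up to one diameter

## 1. All servers at one leaf, all requests from the first one on

**Trees, servers, optimum cost.** A *Hierarchically Separated Tree* (HST) $T(c)$ is a tree rooted at $c$ whose leaves are the points of a metric space. The distance $d(x,y)$ of two leaves is their distance in the tree, and edge lengths decrease by a fixed factor $\alpha>1$ from each level to the next. For example, let $\alpha=2$, give the root two children at distance $2$, and give each child two leaf children at distance $1$. Sibling leaves are at distance $2$, other pairs of distinct leaves at distance $2+1+1+2=6$. A star with equal edge lengths is an HST with one level, for every $\alpha$. Write $D=D(T(c))$ for the diameter of the tree, so $d(x,y)\le D$ for all leaves.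

Fix $k\ge 3$ and nested initial configurations $C_1\subseteq C_2\subseteq\cdots\subseteq C_k$, where $C_j$ is a multiset of $j$ leaves. Requests $\sigma_1,\dots,\sigma_n$ arrive at leaves. For $1\le j\le k$ and $0\le t\le n$ let
$$\mathrm{Opt}_j(t)=\text{Optcost}(c,j,t)$$
be the minimum total movement cost of $j$ servers that start in $C_j$ and serve $\sigma_1,\dots,\sigma_t$ in order. Serving $\sigma_s$ means that some server is at $\sigma_s$ at time $s$. Positions after time $t$ are unconstrained, and $\mathrm{Opt}_j(0)=0$.

How does $\mathrm{Opt}_j(t)$ depend on the number $j$ of servers? One expects diminishing returns: the second extra server should save no more than the first. When all servers start at the same leaf, this is exactly true.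

**Proposition A.** Suppose $C_j$ consists of $j$ copies of one leaf $o$, for every $j$. Then for $1\le j\le k-2$ and $1\le t\le n$,
$$\mathrm{Opt}_j(t)+\mathrm{Opt}_{j+2}(t)\ge 2\,\mathrm{Opt}_{j+1}(t).$$

The proof needs two tools that we use throughout, so we set them up in full generality.

**Restriction to finitely many leaves.** Let $S$ be the finite set of leaves that occur in $C_k$ or in $\sigma$. We may assume that servers use only points of $S$. Indeed, if a server has positions $x_0,x_1,\dots$ with $x_0\in S$, replace $x_s$ by the last $x_r\in S$ with $r\le s$. The server still serves everything it served, and by the triangle inequality its cost does not increase. From now on a *configuration* is a finite multiset of points of $S$. We write $A(x)$ for multiplicity, $|A|$ for size, and $A+b$, $B-b$ for adding or removing one copy. For a function $p:S\to\mathbb R$ we put $p(A)=\sum_x A(x)p(x)$.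

**The network $N[a,b]$** ($0\le a\le b\le n$). The nodes are $(x,s)^-$ and $(x,s)^+$ for $x\in S$, $a\le s\le b$. There are two kinds of arcs.

* *Node arcs* $(x,s)^-\to(x,s)^+$ have cost $0$. Their lower bound is $1$ if $s>a$ and $x=\sigma_s$, and $0$ otherwise.
* *Move arcs* $(x,s-1)^+\to(y,s)^-$ have cost $d(x,y)$ and lower bound $0$.

There are no upper bounds. The network is acyclic. So an integral feasible flow that enters at the nodes $(x,a)^-$ with multiplicities $A$ and leaves at the nodes $(x,b)^+$ with multiplicities $B$ splits into $|A|=|B|$ unit paths, and each path is the trajectory of one server. Such flows are exactly the movements of $|A|$ servers from $A$ at time $a$ to $B$ at time $b$ that serve $\sigma_{a+1},\dots,\sigma_b$, and the costs agree. If the final configuration is to be free, we attach a sink $T$ and arcs $(x,b)^+\to T$ of cost $0$ and lower bound $0$.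

The *net supply* of a function on arcs at a node is outflow minus inflow, and *net demand* is its negative.

**Fact A (conformal decomposition).** Let $P,Q$ be integral flows in one finite network, possibly with different supplies. Then $Q-P$ is a sum of unit flows along paths and cycles (they may repeat nodes) such that:

* they traverse an arc $e$ forward only if $Q(e)>P(e)$, backward only if $Q(e)<P(e)$, and use $e$ exactly $|Q(e)-P(e)|$ times in total;
* each path leads from a node of positive net supply of $Q-P$ to a node of positive net demand;
* the number of paths that start (end) at a node of positive net supply (demand) equals that supply (demand).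

This is the flow decomposition theorem in Ahuja–Magnanti–Orlin, *Network Flows*, applied to a difference of flows. The argument is short. Draw $Q(e)-P(e)$ forward copies of each arc with $Q(e)>P(e)$, and $P(e)-Q(e)$ reversed copies of each arc with $Q(e)<P(e)$. At every node, the number of copies going out minus the number coming in is the net supply of $Q-P$. Start at a node $u$ with positive supply and walk along unused copies until stuck. On a return to $u$, equally many copies have been used out of $u$ and into $u$, so one more exit remains. On entering a node $v\ne u$ with supply at least $0$, one more copy has been used into $v$ than out of it, so an exit remains. Hence the walk gets stuck only at a node of positive demand. Remove the walk: the supply of $u$ and the demand of the end node drop by one, and nothing else changes. Repeat until all supplies, hence all demands, are zero. What remains is balanced and splits into closed walks.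

If $R$ is one of the paths, then on every arc both $P+R$ and $Q-R$ lie between $P$ and $Q$. So both respect lower bounds and nonnegativity, and
$$\mathrm{cost}(P+R)+\mathrm{cost}(Q-R)=\mathrm{cost}(P)+\mathrm{cost}(Q).\tag{1}$$

**Proof of Proposition A.** In $N[0,t]$ with sink $T$, let $P$ and $Q$ be optimal flows for $j$ and $j+2$ servers. The difference $Q-P$ has net supply $2$ at $(o,0)^-$ and net demand $2$ at $T$, and it is balanced elsewhere. So there are exactly two paths in its decomposition, both from $(o,0)^-$ to $T$. Let $R$ be one of them. Then $P+R$ and $Q-R$ are both movements of $j+1$ servers that start at $o$ and serve $\sigma_1,\dots,\sigma_t$. By (1), $2\,\mathrm{Opt}_{j+1}(t)\le \mathrm{Opt}_j(t)+\mathrm{Opt}_{j+2}(t)$. $\square$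

**A computation by hand.** Take a star with three leaves $1,2,3$ at mutual distance $D$, all servers at leaf $1$, and requests $1,2,3,1,2$. The optimum costs, in units of $D$, are as follows.

| | $t=1$ | $t=2$ | $t=3$ | $t=4$ | $t=5$ |
|---|---|---|---|---|---|
| $\mathrm{Opt}_1(t)$ | 0 | 1 | 2 | 3 | 4 |
| $\mathrm{Opt}_2(t)$ | 0 | 1 | 2 | 2 | 3 |
| $\mathrm{Opt}_3(t)$ | 0 | 1 | 2 | 2 | 2 |

One server pays for every change of request. With more servers, the first visits to $2$ and $3$ still cost $2D$. Three servers then cover everything. Two servers can keep one server at $1$ and pay nothing at time $4$, but then the other is at $3$ and they pay at time $5$. (Section 6 proves a formula that contains the last three columns.) Every column is convex, as Proposition A says.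

Here is the exchange for $t=5$, $j=1$. The flow $P$ is one server with positions $1,1,2,3,1,2$ at times $0,\dots,5$, of cost $4D$. The flow $Q$ has three servers: one stays at $1$, one moves to $2$ at time $2$, one moves to $3$ at time $3$, with total cost $2D$. A path $R$ stays at leaf $1$ until $(1,4)^-$, then goes *backward* along the arc of $P$ from $(3,3)^+$ to $(1,4)^-$, then forward, staying at leaf $3$, to $T$. Now $P+R$ has a server $1,1,2,3,3,3$ and a server $1,1,1,1,1,2$, of total cost $3D$. And $Q-R$ has a server that stays at $2$ from time $2$ on and a server $1,1,1,3,1,1$, again of total cost $3D$.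

## 2. Windows that start later

Now look at increments. For $1\le t\le n$ put
$$\Delta\text{Optcost}(c,j,t)=\mathrm{Opt}_j(t)-\mathrm{Opt}_j(t-1).$$
At time $5$ in the table the increments for $1,2,3$ servers are $D,D,0$, and $D+0<2D$. So convexity can fail at a single time step. What remains true for the sum of increments over a window $t_1\le t\le t_2$, for arbitrary nested $C_1\subseteq\dots\subseteq C_k$?

Conjecture 5.1 of "Towards the Randomized $k$-Server Conjecture: A Primal-Dual Approach" states that for any HST and any $t_1\le t_2$,
$$\sum_{t=t_1}^{t_2}\big(\Delta\text{Optcost}(c,j,t)+\Delta\text{Optcost}(c,j+2,t)\big)\ge 2\Big(\sum_{t=t_1}^{t_2}\Delta\text{Optcost}(c,j+1,t)\Big)-O(1)\cdot D(T(c)).$$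
Precisely: there is an absolute constant $C$ that can replace $O(1)$, where $C$ does not depend on the HST, $\alpha$, $k$, the request sequence, $j$ (with $1\le j$, $j+2\le k$), or $t_1,t_2$ (with $1\le t_1\le t_2\le n$). Three facts come with the problem: the monotonicity $\Delta\text{Optcost}(c,j,t)\ge\Delta\text{Optcost}(c,j+1,t)$; the failure at single time steps that we just saw, on a star with three leaves and requests $1,2,3,1,2,3,\dots$; and the truth of the inequality with $O(k)$ in place of $O(1)$. We use neither the monotonicity nor the $O(k)$ bound.

Fix $1\le t_1\le t_2\le n$, put $\tau=t_1-1$, and write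
$$G(i)=\sum_{t=t_1}^{t_2}\Delta\text{Optcost}(c,i,t)=\mathrm{Opt}_i(t_2)-\mathrm{Opt}_i(\tau),\qquad g_i=G(i)-G(i+1).$$
So $g_i$ is what server number $i+1$ saves in the window. The conjecture says $G(j)+G(j+2)\ge 2G(j+1)-CD$, that is, $g_{j+1}\le g_j+CD$. It is true, and these are the results.

**Theorem 1.** For all $1\le j<l\le k-1$: $G(j)+G(l+1)\ge G(j+1)+G(l)-2D$, i.e. $g_l\le g_j+2D$. The case $l=j+1$ is Conjecture 5.1 with $C=2$.

**Theorem 2.** For all $1\le j<l\le k-1$: $\frac1{l-j}\sum_{r=j+1}^{l}g_r\le g_j+D$. The case $l=j+1$ is Conjecture 5.1 with $C=1$.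

**Theorem 3.** For every $j\ge1$, $k\ge j+2$, $D>0$ there is an instance on a star with $t_1=t_2$ and $G(j)+G(j+2)=2G(j+1)-D$. Hence no constant $C<1$ works, for any $j$.

**Corollary 4.** If all distances between distinct leaves equal $D$, then $g_l\le g_j+D$ for all $1\le j<l\le k-1$.

Theorems 1 and 2 hold for arbitrary metric spaces of diameter at most $D$: the proofs use only the triangle inequality and the bound $D$ on distances. For $l\ge j+2$ in general metrics, no claim is made that the factor $2$ in Theorem 1 is sharp.

**Why convexity at two times is not enough.** The first thing to try is Proposition A at time $t_2$ and at time $\tau$. But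
$$G(j)-2G(j+1)+G(j+2)=\big[\text{second difference of }\mathrm{Opt}_\bullet(t_2)\big]-\big[\text{second difference of }\mathrm{Opt}_\bullet(\tau)\big],$$
and the second bracket enters with the wrong sign. It is not bounded by a multiple of $D$. On a star with two leaves, all servers at leaf $1$ and requests $1,2,1,2,\dots$, we have for $t\ge2$ that $\mathrm{Opt}_1(t)=(t-1)D$ and $\mathrm{Opt}_2(t)=\mathrm{Opt}_3(t)=D$, with second difference $(t-2)D$. So past and window must be treated together.

**Why unequal starting points cost something.** Even for $t_1=1$ the exact inequality fails when the servers do not start at one leaf. Take two leaves $u,v$ at distance $D$, let $C_{j+1}$ be $j+1$ copies of $u$ and $C_{j+2}=C_{j+1}+v$, and request $\sigma_1=v$. The costs for $j,j+1,j+2$ servers are $D,D,0$. In the proof of Proposition A, the path $R$ would start at $u$ or at $v$, and one of $P+R$, $Q-R$ would start in $C_j+v\ne C_{j+1}$. A late window has the same difficulty: it begins wherever the past has put the servers.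

## 3. Cutting at the start of the window

We cut time at $\tau$ and do a separate exchange on each side. For $1\le i\le k$ and $|A|=i$ define:

* $W_i(A)$, the minimum cost of a movement from $C_i$ at time $0$ to $A$ at time $\tau$ that serves $\sigma_1,\dots,\sigma_\tau$ ($\infty$ if impossible);
* $V_i(A)$, the minimum cost of a movement that starts in $A$ at time $\tau$ and serves $\sigma_{\tau+1},\dots,\sigma_{t_2}$, with free final configuration (always finite, since $i\ge1$);
* $m(i)=\min_A W_i(A)=\mathrm{Opt}_i(\tau)$ and $F(i)=\min_A\big(W_i(A)+V_i(A)\big)=\mathrm{Opt}_i(t_2)$.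

Hence $G(i)=F(i)-m(i)$. Think of $W_i(A)-m(i)$ as the *excess* that the past charges for ending in $A$. For $\tau=0$ we have $W_i(C_i)=0$ and $W_i(A)=\infty$ otherwise.

**Example.** In the star of Section 1 let $\tau=4$, $t_2=5$. Time $4$ requests leaf $1$, so $W_2(A)<\infty$ requires $1\in A$. One finds
$$W_2(\{1,3\})=2D,\qquad W_2(\{1,1\})=W_2(\{1,2\})=3D.$$
The first value is clear. For the other two, the first arrivals at $2$ and at $3$ are two moves, and the server that is at $3$ at time $3$ must leave it, which is a third move. Three moves also suffice. The window is the single request $2$, so $V_i(A)=0$ if $2\in A$ and $V_i(A)=D$ otherwise.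

**Lemma 1 (exchange in the past).** Let $1\le i<k$, $|A|=i$, $|B|=i+1$, with $W_i(A),W_{i+1}(B)<\infty$. There is $b\in B$ with
$$W_{i+1}(A+b)+W_i(B-b)\le W_i(A)+W_{i+1}(B).$$

*Proof.* The purpose is to pass one server from $B$ to $A$ while the starts $C_i$, $C_{i+1}$ trade places. Let $C_{i+1}=C_i+c_*$, and let $P,Q$ be optimal flows in $N[0,\tau]$ for $W_i(A)$ and $W_{i+1}(B)$. At time $0$ the only net supply of $Q-P$ is one unit at $(c_*,0)^-$. At $(x,\tau)^+$ the net demand is $B(x)-A(x)$, and all other nodes are balanced. By Fact A a path $R$ starts at $(c_*,0)^-$ and ends at some $(b,\tau)^+$ with $B(b)>A(b)$. Then $P+R$ goes from $C_i+c_*=C_{i+1}$ to $A+b$, and $Q-R$ goes from $C_{i+1}-c_*=C_i$ to $B-b$. Apply (1). $\square$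

Here nestedness is used: the two starts differ by a single point, so the path that begins there repairs both.

**Corollary of Lemma 1.** Let $1\le i<k$.

* (Up) If $|A|=i$ and $W_i(A)<\infty$, there is $b\in S$ with $W_{i+1}(A+b)-m(i+1)\le W_i(A)-m(i)$.
* (Down) If $|B|=i+1$ and $W_{i+1}(B)<\infty$, there is $b\in B$ with $W_i(B-b)-m(i)\le W_{i+1}(B)-m(i+1)$.

*Proof.* These say that a server can be added or removed at a suitable place without increasing the excess. For (Up), apply Lemma 1 with $B$ a minimizer of $W_{i+1}$ and use $W_i(B-b)\ge m(i)$. This gives $W_{i+1}(A+b)+m(i)\le W_i(A)+m(i+1)$. For (Down), apply Lemma 1 with $A$ a minimizer of $W_i$ and use $W_{i+1}(A+b)\ge m(i+1)$. $\square$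

**Lemma 2 (exchange in the window).** Let $1\le i<i'\le k$, $|A|=i$, $|B|=i'$. There is $b\in B$ with
$$V_{i+1}(A+b)+V_{i'-1}(B-b)\le V_i(A)+V_{i'}(B).$$

*Proof.* This is the argument of Proposition A with arbitrary starts. In $N[\tau,t_2]$ with sink $T$, let $P,Q$ be optimal flows for $V_i(A)$ and $V_{i'}(B)$. For $Q-P$, the node $(x,\tau)^-$ has net supply $B(x)-A(x)$, the sink has net demand $i'-i>0$, and all other nodes are balanced. So some path $R$ ends at $T$, and it starts at some $(b,\tau)^-$ with $B(b)>A(b)$. The flows $P+R$ and $Q-R$ start in $A+b$ and $B-b$. Apply (1). $\square$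

**Lemma 3 (moving one server).** $V_i(A+x)\le V_i(A+y)+d(x,y)$ whenever $|A|=i-1$.

*Proof.* We have $t_2>\tau$, and the window contains no request at time $\tau$. Let the server that starts at $x$ adopt, from time $\tau+1$ on, the positions of the server that starts at $y$ in an optimal movement for $V_i(A+y)$. Its first move costs at most $d(x,y)$ more. $\square$

**Where the two exchanges disagree.** One would like one and the same $b$ in Lemma 2, (Up) and (Down). Then the bound would be exact, which the table rules out. In the example with $j=1$, the optimum for one server passes through $A=\{1\}$ at time $4$, and one for three servers passes through $B=\{1,2,3\}$; both have excess $0$. So (Up) requires $W_2(\{1,b'\})=m(2)=2D$, which forces $b'=3$. And (Down) requires $W_2(B-b'')=2D$, which forces $b''=2$. The past insists on $\{1,3\}$ both times, while the window exchange hands the same leaf $b$ to one side that it takes from the other.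

## 4. Two corrections of at most $D$ each

The mismatch concerns the position of a single server, and Lemma 3 prices that at $D$, once on each side.

**Proof of Theorem 1.**

**Step 1: choose the exchanges.** The aim is one window exchange and two past exchanges from the same pair of configurations. Let $A$ attain $F(j)$ and $B$ attain $F(l+1)$; then $W_j(A)$ and $W_{l+1}(B)$ are finite. Lemma 2 with $i=j$, $i'=l+1$ gives $b\in B$ with
$$V_{j+1}(A+b)+V_l(B-b)\le V_j(A)+V_{l+1}(B).\tag{2}$$
Take $b'\in S$ from (Up) for $A$, with $i=j$, and $b''\in B$ from (Down) for $B$, with $i=l$.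

**Step 2: pay for the mismatch.** We compare the window costs from the configurations that the past prefers with those in (2). By Lemma 3, $V_{j+1}(A+b')\le V_{j+1}(A+b)+D$. Also
$$V_l(B-b'')\le V_l(B-b)+D.$$
This is trivial if $b=b''$. If $b\ne b''$, then $B-b''=(B-b-b'')+b$ and $B-b=(B-b-b'')+b''$, and Lemma 3 applies.

**Step 3: assemble.** We bound $F(j+1)$ and $F(l)$ by these particular solutions:
$$F(j+1)\le W_{j+1}(A+b')+V_{j+1}(A+b')\le W_j(A)-m(j)+m(j+1)+V_{j+1}(A+b)+D,$$
$$F(l)\le W_l(B-b'')+V_l(B-b'')\le W_{l+1}(B)-m(l+1)+m(l)+V_l(B-b)+D.$$
Add them, use (2), and recall that $W_j(A)+V_j(A)=F(j)$ and $W_{l+1}(B)+V_{l+1}(B)=F(l+1)$: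
$$F(j+1)+F(l)\le F(j)+F(l+1)-m(j)-m(l+1)+m(j+1)+m(l)+2D.$$
That is $G(j+1)+G(l)\le G(j)+G(l+1)+2D$. $\blacksquare$

With $l=j+1$ this proves Conjecture 5.1 with $C=2$. Note that $m$ never had to be convex or concave: (Up) and (Down) carry exactly the differences of $m$ that turn $F$ into $G$.

## 5. Prices on the leaves, and the constant $1$

In Theorem 1 we paid $D$ for $b\to b'$ and again for $b\to b''$. In the example one payment can be saved: every $b\in\{1,2,3\}$ satisfies (2) there, so we may choose $b=b''=2$. Rather than look for such a coincidence in general, we put a price $p(x)$ on ending the past at $x$, charged to the past and refunded to the window. With the right prices the two sides decouple. What remains of the mismatch is the difference of two prices, at most $\max p-\min p$, and this is paid once.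

For $p:S\to\mathbb R$ put
$$W_i^p=\min_{|X|=i}\big(W_i(X)+p(X)\big),\qquad V_i^p=\min_{|X|=i}\big(V_i(X)-p(X)\big).$$
If $X$ attains $F(i)$, then $W_i(X)+p(X)+V_i(X)-p(X)=F(i)$, so
$$F(i)\ge W_i^p+V_i^p\qquad\text{for every }i\text{ and every }p.\tag{3}$$

**Fact B (duality for minimum-cost flow).** Take a finite network with arc costs $c(e)\ge0$, integral lower bounds $\ell(e)\ge0$, no upper bounds and integral supplies, for which a feasible flow exists. Then some integral feasible flow $f$ has minimum cost, and there are node potentials $\pi$ such that for every arc $e=(u,v)$ the reduced cost $c^\pi(e)=c(e)+\pi(u)-\pi(v)$ satisfies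
$$c^\pi(e)\ge0\qquad\text{and}\qquad c^\pi(e)\,(f(e)-\ell(e))=0.\tag{4}$$
This is linear programming duality with complementary slackness; the integrality of $f$ holds because the node-arc incidence matrix is totally unimodular. Summing $c(e)=c^\pi(e)-\pi(u)+\pi(v)$ against any flow $\phi$ gives
$$\mathrm{cost}(\phi)=\sum_e c^\pi(e)\phi(e)-\sum_v \pi(v)\cdot(\text{net supply of }\phi\text{ at }v).\tag{5}$$

**Lemma 4.** For each $i$ with $1\le i\le k$ there is a $p$ that is $1$-Lipschitz with respect to $d$ (so $\max p-\min p\le D$) with $F(i)=W_i^p+V_i^p$.

*Proof.*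

**Step 1: get potentials.** Take $N[0,t_2]$ with sink $T$, supplies $C_i$ at the nodes $(x,0)^-$ and demand $i$ at $T$. By Fact B there are an integral optimal flow $f$, of cost $F(i)$, and potentials $\pi$ with (4).

**Step 2: make the potentials at time $\tau$ Lipschitz without losing (4).** For each $x\in S$ replace $\pi((x,\tau)^+)$ by
$$\pi_\tau(x):=\max_{y\in S}\big[\pi((y,\tau+1)^-)-d(x,y)\big].$$
The nodes at time $\tau+1$ exist because $\tau+1\le t_2$. As a maximum of $1$-Lipschitz functions, $\pi_\tau$ is $1$-Lipschitz. The arcs leaving $(x,\tau)^+$ are move arcs with $c^\pi\ge0$, i.e. $\pi((x,\tau)^+)\ge\pi((y,\tau+1)^-)-d(x,y)$ for all $y$. So the new value is at most the old one. We check that (4) persists.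

* *Nonnegativity.* On arcs leaving $(x,\tau)^+$ the new reduced cost $d(x,y)+\pi_\tau(x)-\pi((y,\tau+1)^-)$ is $\ge0$ by definition. The only arc entering $(x,\tau)^+$ is the node arc, and lowering the potential of its head can only increase its reduced cost.
* *Slackness, if $f$ passes through $(x,\tau)^+$.* Some leaving move arc, to $(y,\tau+1)^-$ say, has positive flow and lower bound $0$, so its old reduced cost was $0$. Then the old potential equals $\pi((y,\tau+1)^-)-d(x,y)\le\pi_\tau(x)$. So the potential is unchanged.
* *Slackness, if $f$ does not pass through $(x,\tau)^+$.* All arcs at this node carry flow $0$. Since $f\ge\ell\ge0$, this equals their lower bound, and slackness holds whatever the reduced costs are.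

**Step 3: cut the network and read off the two minima.** Put $p=-\pi_\tau$, with $\pi$ now denoting the modified potentials. Cut at the nodes $(x,\tau)^+$, and let $E_1$, $E_2$ be the arcs of the prefix part and of the window part; the node arcs of time $\tau$ belong to $E_1$. If $\phi$ is a feasible flow in the prefix part from $C_i$ to $X$, then by (5)
$$\mathrm{cost}(\phi)=\sum_{e\in E_1}c^\pi(e)\phi(e)+\pi_\tau(X)-\sum_xC_i(x)\pi((x,0)^-).$$
Since $c^\pi\ge0$ and $\phi\ge\ell$,
$$\mathrm{cost}(\phi)+p(X)\ge K_1:=\sum_{e\in E_1}c^\pi(e)\ell(e)-\sum_xC_i(x)\pi((x,0)^-).$$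
If $\psi$ is a feasible flow in the window part from $X$ to $T$, then by (5) $\mathrm{cost}(\psi)=\sum_{E_2}c^\pi(e)\psi(e)-\pi_\tau(X)+i\,\pi(T)$. Hence
$$\mathrm{cost}(\psi)-p(X)=\sum_{e\in E_2}c^\pi(e)\psi(e)+i\,\pi(T)\ge K_2:=\sum_{e\in E_2}c^\pi(e)\ell(e)+i\,\pi(T).$$
By slackness both inequalities are equalities for the two parts of $f$. Therefore $W_i^p=K_1$ and $V_i^p=K_2$. The two parts of $f$ share the same $X$, so adding them gives $F(i)=K_1+K_2$. $\square$

**Example.** In the running example at level $i=2$ take $p(1)=p(3)=D$ and $p(2)=0$. The past sees $W_2+p$ equal to $4D$ at $\{1,3\}$ and at $\{1,2\}$, and $5D$ at $\{1,1\}$, so $W_2^p=4D$. The window sees $V_2-p$ equal to $D-2D=-D$ at $\{1,1\},\{1,3\},\{3,3\}$, to $0-D=-D$ at $\{1,2\},\{2,3\}$, and to $0$ at $\{2,2\}$, so $V_2^p=-D$. The sum is $3D=F(2)$. Without prices one gets only $2D+0$.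

**Lemma 5.** For every $p$:

(a) $\delta_i:=V^p_{i+1}-V^p_i$ is nondecreasing in $i$, for $1\le i<k$.

(b) With $h(i):=W_i^p-m(i)$, we have $\min p\le h(i+1)-h(i)\le\max p$ for $1\le i<k$.

*Proof.* Part (a) says that the window side stays exactly convex with prices, because an exchange leaves the total price unchanged. Let $X,Y$ attain $V_i^p$ and $V_{i+2}^p$. Lemma 2 gives $b\in Y$ with $V_{i+1}(X+b)+V_{i+1}(Y-b)\le V_i(X)+V_{i+2}(Y)$, and $p(X+b)+p(Y-b)=p(X)+p(Y)$. So
$$2V_{i+1}^p\le V_{i+1}(X+b)-p(X+b)+V_{i+1}(Y-b)-p(Y-b)\le V_i^p+V_{i+2}^p.$$

Part (b) says that on the past side, after subtracting $m$, one more server changes the value by the price of one leaf, up to the choice of leaf. Let $X$ attain $W_i^p$, and take $b$ from (Up) for $X$. Then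
$$h(i+1)\le W_{i+1}(X+b)-m(i+1)+p(X)+p(b)\le W_i(X)-m(i)+p(X)+p(b)\le h(i)+\max p.$$
Let $Y$ attain $W_{i+1}^p$, and take $b$ from (Down) for $Y$. Then
$$h(i)\le W_i(Y-b)-m(i)+p(Y)-p(b)\le W_{i+1}(Y)-m(i+1)+p(Y)-p(b)\le h(i+1)-\min p.\qquad\square$$

**Proof of Theorem 2.**

**Step 1: a function below $G$ that touches it at $j+1$.** Let $p$ be as in Lemma 4 for level $i=j+1$, and put
$$H(i)=h(i)+V_i^p=W_i^p+V_i^p-m(i).$$
By (3), $G(i)\ge H(i)$ for all $i$, and $G(j+1)=H(j+1)$ by the choice of $p$.

For $l=j+1$ this already finishes the proof: the second difference of $G$ at $j+1$ is at least that of $H$, so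
$$G(j)-2G(j+1)+G(j+2)\ge(\delta_{j+1}-\delta_j)+\big[(h(j+2)-h(j+1))-(h(j+1)-h(j))\big]\ge 0+(\min p-\max p)\ge-D.$$

**Step 2: bound the slopes $\delta_r$ from below by $g_j$.** For general $l$ we first look to the left of $j+1$:
$$g_j=G(j)-G(j+1)\ge H(j)-H(j+1)=-(h(j+1)-h(j))-\delta_j\ge-\max p-\delta_j.$$
With Lemma 5(a), $\delta_r\ge\delta_j\ge-g_j-\max p$ for all $r$ with $j\le r<k$.

**Step 3: go right from $j+1$ to $l+1$.** By Lemma 5(b) and Step 2,
$$G(l+1)\ge H(l+1)=H(j+1)+\sum_{r=j+1}^{l}\big[h(r+1)-h(r)+\delta_r\big]\ge G(j+1)+(l-j)\big(\min p-\max p-g_j\big).$$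
Since $\max p-\min p\le D$,
$$\sum_{r=j+1}^lg_r=G(j+1)-G(l+1)\le(l-j)(g_j+D).\qquad\blacksquare$$

For $l>j+1$ Theorem 2 bounds an average of the $g_r$, whereas Theorem 1 bounds the single value $g_l$. When all distances are equal, integrality lets us pass from the average to the single value with constant $1$.

**Proof of Corollary 4.** If $D=0$, all costs vanish. Otherwise scale so that $D=1$; then all $G(i)$, hence all $g_i$, are integers. Suppose $g_l\ge g_j+2$ for some $j<l$, and choose such a pair with $l-j$ minimal. For $j<i<l$, minimality applied to the pairs $(j,i)$ and $(i,l)$ gives $g_i\le g_j+1$ and $g_l\le g_i+1$. The latter yields $g_i\ge g_l-1\ge g_j+1$, so $g_i=g_j+1$. Hence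
$$\sum_{r=j+1}^lg_r\ge(l-j-1)(g_j+1)+(g_j+2)>(l-j)(g_j+1),$$
which contradicts Theorem 2. $\blacksquare$

## 6. A star that loses exactly $D$

The example with $u,v$ in Section 2 lost $D$ through its unequal starting points. The next instance starts all servers at one leaf, so that only the past before the window is responsible. For $j=1$ it is the table of Section 1.

**Proof of Theorem 3.** Let $N=j+2$. Take the star whose root has $N$ leaf children $1,\dots,N$ with edges of length $D/2$. It is a one-level HST, admissible for every $\alpha$, and its diameter is $D$. Let $C_i$ be $i$ copies of leaf $1$, and let the requests be $1,2,\dots,N,1,2,\dots,N-1$. We claim that for $1\le i\le N$ and $0\le q\le N-1$,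
$$\mathrm{Opt}_i(N+q)=D\big(N-1+\max(0,q-i+1)\big).\tag{6}$$

**Step 1: lower bound in (6).** We show that few requests of the second round can be free. By the triangle inequality we may postpone moves and assume that a server moves only onto a currently requested leaf, and only when that leaf is unoccupied. Requests $2,\dots,N$ of the first round are first visits to leaves that are empty until then, so they cost $(N-1)D$. For $1\le r\le q$, leaf $r$ is not requested during times $N+1,\dots,N+r-1$, so no server moves onto it then. Hence the request at time $N+r$ is free only if leaf $r$ is occupied at time $N$. At time $N$ one server is at leaf $N\notin\{1,\dots,q\}$. So at most $i-1$ of these $q$ requests are free, and the others cost $D$ each.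

**Step 2: upper bound in (6).** We give a strategy. For $i\ge2$, leave one server at leaf $1$. Move $i-2$ servers once each, to serve $2,\dots,i-1$. Serve $i,\dots,N$ with the last server. This costs $(i-2)D+(N-i+1)D=(N-1)D$. After time $N$, requests $1,\dots,\min(q,i-1)$ are free, and each further request $i,\dots,q$ is served by the last server at cost $D$. For $i=1$ the single server does everything, at cost $(N-1)D+qD$, which agrees with (6).

**Step 3: the window.** We choose the step at which level $j+1$ starts paying while level $j+2$ does not. Let $t_1=t_2=N+j+1$, the passage from $q=j$ to $q=j+1=N-1$. By (6) the value of $\max(0,q-i+1)$ changes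

* for $i=j$ from $1$ to $2$,
* for $i=j+1$ from $0$ to $1$,
* for $i=j+2$ from $0$ to $0$.

So $G(j)=D$, $G(j+1)=D$, $G(j+2)=0$, and $G(j)+G(j+2)=D=2G(j+1)-D$. Since $D>0$, no constant $C<1$ works for this $j$, and $j\ge1$ was arbitrary. $\blacksquare$
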